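\title{Associated primes of local cohomology over local rings of dimension four}

\begin{abstract}
Let $R$ be a Noetherian local ring and $M$ a finitely generated $R$-module of dimension at most four. We prove that the local cohomology module $H^i_I(M)$ has finitely many associated primes for every ideal $I$ and every $i$. The same holds over excellent rings that need not be local when $\dim M\le 3$, and both bounds are sharp. An infinite set of associated primes would accumulate along a prime $Q$ with $\dim M_Q\le 2$. On an \'etale neighborhood that separates the branches at $Q$, the module $H^2_I(M)$ becomes $H^2_{Q}(Z)$ for a finitely generated module $Z$ whose lower local cohomology is finitely generated, and such a module has finitely many associated primes.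
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are commutative and Noetherian. For an ideal $I$ of a ring $R$ and an $R$-module $M$, let $\Gamma_I(M)$ be the submodule of elements killed by a power of $I$; the local cohomology functors $H^i_I$ are the right derived functors of $\Gamma_I$. A prime $P$ is \emph{associated} to a module $H$ if $P=\operatorname{ann}(h)$ for some $h\in H$, and $\operatorname{Ass}_RH$ is the set of these primes.

A finitely generated module has finitely many associated primes. Local cohomology modules need not be finitely generated: $H^1_{(x)}(K[x])=K[x,x^{-1}]/K[x]$ is not. Still, this module has a single associated prime, and one may ask whether finiteness of $\operatorname{Ass}_R H^i_I(R)$ survives in general. It is a useful property: the support of any module is the union of the closed sets $V(P)$ over its associated primes $P$, so a module with finitely many associated primes has closed support.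

The simplest cases are positive. Every associated prime of $H^i_I(R)$ contains $I$, so there are finitely many if $R$ is local and $\dim R/I\le1$, because $V(I)$ is then a finite set. For $i\le 1$ finiteness holds over every ring (Lemma~\ref{lem:H1}). In dimension four, two facts are known.
\begin{enumerate}
\item[(a)] Swanson and Singh give an ideal $I$ in a four-dimensional non-local ring $R$ and an index $i$ such that $H^i_I(R)$ has infinitely many associated primes.
\item[(b)] If $R$ is a four-dimensional local ring that is an isolated singularity or a unique factorization domain, then $H^i_I(R)$ has finitely many associated primes for all $I$ and $i$.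
\end{enumerate}
The following question is posed in \cite{support}.
\begin{quote}
\emph{Is there an ideal $I$ in a four-dimensional local ring $R$ such that $H^i_I(R)$ has infinitely many associated primes for some $i$?}
\end{quote}

From (a) and (b) one might guess that dimension four leaves enough room and that a bad enough singularity gives an example. A closer look at an example of the type in (a) suggests the opposite. In the four-dimensional $K[t]$-algebra of Section~\ref{sec:sharp}, the associated primes that we find contract to infinitely many different maximal ideals of $K[t]$. Two such primes never lie in a common prime, so they cannot both survive in a localization. To bring them into one local ring we homogenize, and this costs a dimension. The underlying reason is a count: a domain of dimension one can have infinitely many primes, but a local domain needs dimension two. Local rings of dimension four should therefore be compared with arbitrary rings of dimension three, and the answer to the question is no. Here $\dim M$ denotes $\dim R/\operatorname{ann}M$.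

\begin{theorem}\label{thm:local}
Let $R$ be a Noetherian local ring and $M$ a finitely generated $R$-module with $\dim M\le4$. Then $\operatorname{Ass}_RH^i_I(M)$ is finite for all ideals $I$ and all $i\ge0$.
\end{theorem}

\begin{theorem}\label{thm:global}
Let $R$ be an excellent ring, not necessarily local, and $M$ a finitely generated $R$-module with $\dim M\le3$. Then $\operatorname{Ass}_RH^i_I(M)$ is finite for all ideals $I$ and all $i\ge0$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Over every field there are a five-dimensional local ring and a four-dimensional non-local ring, both hypersurfaces essentially of finite type over the field, for which some $H^2_I$ of the ring has infinitely many associated primes. So the dimension bounds in Theorems~\ref{thm:local} and~\ref{thm:global} are best possible.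
\end{theorem}

The first two theorems follow from one statement about neighborhoods of primes of small height.

\begin{theorem}\label{thm:nbhd}
Let $R$ be an excellent ring, $M$ a finitely generated $R$-module, $I$ an ideal, and $Q$ a prime such that $M_Q=0$ or $\dim M_Q\le2$. Then there is $f\in R\setminus Q$ such that, for all $i\ge0$, only finitely many $P\in\operatorname{Ass}_RH^i_I(M)$ satisfy $f\notin P$.
\end{theorem}

Section~\ref{sec:basic} collects the tools, and Section~\ref{sec:acc} deduces Theorems~\ref{thm:local} and~\ref{thm:global} from Theorem~\ref{thm:nbhd}. Section~\ref{sec:example} shows the mechanism of Theorem~\ref{thm:nbhd} in an example, and Sections~\ref{sec:two}--\ref{sec:proof} prove it. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.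

\section{Local cohomology and associated primes}\label{sec:basic}

Let $A$ be a ring, $I$ an ideal and $M$ an $A$-module. We use the following textbook facts, together with the long exact sequence of the functors $H^i_I$.
\begin{enumerate}
\item[(L1)] The functors $H^i_I$ depend only on $\sqrt I$. The module $H^i_I(M)$ is \emph{$I$-torsion}: each of its elements is killed by a power of $I$. If $M$ is $I$-torsion, then $H^i_I(M)=0$ for $i>0$.
\item[(L2)] (\v Cech complex.) If $\sqrt I=\sqrt{(a,b)}$, then $H^i_I(M)$ is the cohomology of $0\to M\to M_a\oplus M_b\to M_{ab}\to0$. Thus $H^i_I(M)=0$ for $i\ge3$, and $H^2_I(M)\cong M\otimes_AH^2_I(A)$, since both sides are the cokernel of $M_a\oplus M_b\to M_{ab}$. If $\sqrt I=\sqrt{(a)}$, then $H^i_I(M)=0$ for $i\ge2$.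
\item[(L3)] (Change of rings.) Let $A\to B$ be a ring map. For a $B$-module $N$ we have $H^i_I(N)=H^i_{IB}(N)$. If $B$ is flat over $A$, then $H^i_I(M)\otimes_AB\cong H^i_{IB}(M\otimes_AB)$.
\item[(L4)] (Grothendieck vanishing.) If $M$ is finitely generated, then $H^i_I(M)=0$ for $i>\dim M$.
\item[(L5)] (Hartshorne--Lichtenbaum vanishing.) Let $D$ be a local ring of dimension $d$ with completion $\hat D$, and $I$ a proper ideal. Then $H^d_I(D)=0$ if and only if $\dim\hat D/(I\hat D+\mathfrak P)>0$ for every prime $\mathfrak P$ of $\hat D$ with $\dim\hat D/\mathfrak P=d$.
\item[(L6)] (Local duality.) Let $(S,\mathfrak n)$ be a complete regular local ring of dimension $s$, let $E_S$ be the injective hull of its residue field, and let $Y$ be a finitely generated $S$-module. Then $H^i_{\mathfrak n}(Y)\cong\operatorname{Hom}_S(\operatorname{Ext}^{s-i}_S(Y,S),E_S)$.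
\end{enumerate}

About associated primes we use the following. A nonzero module has an associated prime, and the zerodivisors on a module form the union of its associated primes. For a multiplicative set $U$, the associated primes of $U^{-1}H$ correspond to the associated primes of $H$ that do not meet $U$. If $M$ is finitely generated, then $\operatorname{Supp}M=V(\operatorname{ann}M)$ and the minimal elements of $\operatorname{Supp}M$ are associated primes. Finally, let $H$ be $I$-torsion, and write $(0:_HI)\cong\operatorname{Hom}_A(A/I,H)$ for the submodule killed by $I$. If $P=\operatorname{ann}(h)$ is prime, then $P$ contains a power of $I$, hence $I$, and so $h\in(0:_HI)$. Therefore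
\begin{equation}\label{eq:socle}
\operatorname{Ass}_AH=\operatorname{Ass}_A(0:_HI)\subset V(I)\qquad\text{for $I$-torsion $H$.}
\end{equation}
Each finiteness proof below shows that $(0:_HI)$ is finitely generated and applies \eqref{eq:socle}.

We change rings twice, to a completion and to an \'etale neighborhood. The first lemma says that no associated prime is lost.

\begin{lemma}\label{lem:flat}
Let $A\to B$ be flat, $H$ an $A$-module, and $P\in\operatorname{Ass}_AH$ a prime in the image of $\operatorname{Spec}B$. Then $P$ is the contraction of an element of $\operatorname{Ass}_B(H\otimes_AB)$.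
\end{lemma}

\begin{proof}
The injection $A/P\to H$ gives an injection $B/PB\to H\otimes_AB$ by flatness, and $B/PB\neq0$ because some prime of $B$ lies over $P$. Let $P'$ be an associated prime of $B/PB$. It contains $PB$. Since $B/PB$ is flat over the domain $A/P$, the elements of $A\setminus P$ are nonzerodivisors on $B/PB$, so they do not lie in $P'$. Hence $P'\cap A=P$.
\end{proof}

\begin{lemma}\label{lem:H1}
Let $M$ be a finitely generated $A$-module and $I$ an ideal.
\begin{enumerate}
\item[(a)] If $\Gamma_I(M)=0$, then some $x\in I$ is a nonzerodivisor on $M$, and for every such $x$ the module $(0:_{H^1_I(M)}x)$ is finitely generated.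
\item[(b)] The module $(0:_{H^1_I(M)}I)$ is finitely generated. The sets $\operatorname{Ass}H^0_I(M)$ and $\operatorname{Ass}H^1_I(M)$ are finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $M=0$, take $x=0$. Otherwise no associated prime of $M$ contains $I$, because $\Gamma_I(M)=0$, and prime avoidance gives $x$. The sequence $0\to M\xrightarrow{x}M\to M/xM\to0$ yields the exact sequence $0\to\Gamma_I(M/xM)\to H^1_I(M)\xrightarrow{x}H^1_I(M)$. So $(0:_{H^1_I(M)}x)$ is isomorphic to a submodule of $M/xM$.

(b) Put $\bar M=M/\Gamma_I(M)$. By (L1), $H^1_I$ and $H^2_I$ vanish on $\Gamma_I(M)$, so $H^1_I(M)\cong H^1_I(\bar M)$, and $\Gamma_I(\bar M)=0$. With $x$ as in (a) for $\bar M$, the module $(0:_{H^1_I(\bar M)}I)$ is contained in $(0:_{H^1_I(\bar M)}x)$, so it is finitely generated. Now use \eqref{eq:socle}. The module $H^0_I(M)\subset M$ is finitely generated.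
\end{proof}

The same argument one degree higher meets an error term that comes from $H^1$. It succeeds when $H^1$ is finitely generated.

\begin{lemma}\label{lem:H2}
Let $Z$ be a finitely generated $A$-module and $J$ an ideal such that $\Gamma_J(Z)=0$ and $H^1_J(Z)$ is finitely generated. Then $\operatorname{Ass}_AH^2_J(Z)$ is finite.
\end{lemma}

\begin{proof}
Let $x\in J$ be a nonzerodivisor on $Z$ and put $C=H^1_J(Z)/xH^1_J(Z)$. The long exact sequence of $0\to Z\xrightarrow{x}Z\to Z/xZ\to0$ gives
\[
0\to C\to H^1_J(Z/xZ)\to(0:_{H^2_J(Z)}x)\to0 .
\]
Apply $\operatorname{Hom}_A(A/J,-)$. Since $x\in J$, we obtain an exact sequence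
\[
(0:_{H^1_J(Z/xZ)}J)\to(0:_{H^2_J(Z)}J)\to\operatorname{Ext}^1_A(A/J,C).
\]
The left term is finitely generated by Lemma~\ref{lem:H1}(b), and the right term is finitely generated because $C$ is. So the middle term is finitely generated, and \eqref{eq:socle} applies.
\end{proof}

The hypothesis of Lemma~\ref{lem:H2} is restrictive: it fails for $Z=K[x]$ and $J=(x)$. The proof of Theorem~\ref{thm:nbhd} replaces the pair $(M,I)$ by a pair $(Z,J)$ with the same $H^2$ for which the hypothesis holds.

Recall that a ring is \emph{excellent} if it is universally catenary, the fibers of the completion maps of its local rings are geometrically regular, and the regular locus of every finitely generated algebra over it is open. We use only these consequences: complete local rings (in particular fields) are excellent; localizations of excellent rings and finitely generated algebras over them, including quotients, are excellent; the normalization of an excellent domain is a finite module over it; and the completion of a normal excellent local ring is normal.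

\section{Accumulation of infinitely many primes}\label{sec:acc}

An infinite set of primes in a Noetherian ring has a point at which it accumulates in a strong sense.

\begin{lemma}\label{lem:acc}
Let $T$ be an infinite set of primes of a ring $R$. There is a prime $Q$ such that $V(Q)$ is infinite and, for every $f\in R\setminus Q$, infinitely many $P\in T$ satisfy $f\notin P$.
\end{lemma}

\begin{proof}
Closed subsets of $\operatorname{Spec}R$ satisfy the descending chain condition, so there is a closed set $W$ that is minimal among those with $W\cap T$ infinite. If $W$ were the union of two proper closed subsets, one of them would meet $T$ in an infinite set. So $W$ is irreducible, and $W=V(Q)$ for a prime $Q$. For $f\notin Q$ the closed set $W\cap V(f)$ does not contain $Q$, so it is a proper subset of $W$ and meets $T$ in a finite set. The remaining elements of $W\cap T$ do not contain $f$.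
\end{proof}

Suppose that $R$ is excellent, $M$ is finitely generated and $T=\operatorname{Ass}_RH^i_I(M)$ is infinite. For the prime $Q$ of Lemma~\ref{lem:acc} the conclusion of Theorem~\ref{thm:nbhd} fails, so $M_Q\ne0$ and $\dim M_Q\ge3$. Joining a chain of primes of $\operatorname{Supp}M$ that ends at $Q$ to a chain that starts at $Q$ gives
\begin{equation}\label{eq:count}
\dim M\ \ge\ \dim M_Q+\dim R/Q\ \ge\ 3+\dim R/Q .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:global}, assuming Theorem~\ref{thm:nbhd}]
Suppose that $\operatorname{Ass}_RH^i_I(M)$ is infinite and take $Q$ as above. Since $V(Q)$ is infinite, $Q$ is not maximal. So $\dim R/Q\ge1$, and \eqref{eq:count} gives $\dim M\ge4$.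
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}, assuming Theorem~\ref{thm:nbhd}]
Suppose that $\operatorname{Ass}_RH^i_I(M)$ is infinite. The completion $R\to\hat R$ is faithfully flat, so $\operatorname{Spec}\hat R\to\operatorname{Spec}R$ is surjective. By (L3) and Lemma~\ref{lem:flat}, the module $H^i_{I\hat R}(\hat M)$ has infinitely many associated primes, where $\hat M=M\otimes_R\hat R$ has the same dimension as $M$. So we may assume that $R$ is complete, hence excellent. Take $Q$ as above. A local domain of dimension at most one has at most two primes, and $V(Q)$ is infinite, so $\dim R/Q\ge2$. Now \eqref{eq:count} gives $\dim M\ge5$.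
\end{proof}

The passage to the completion is the reason why Theorem~\ref{thm:local} has no excellence hypothesis. It is not available for non-local rings, and we make no claim in Theorem~\ref{thm:global} for rings that are neither excellent nor local.

It remains to prove Theorem~\ref{thm:nbhd}. The hypothesis concerns $R_Q$, which sees only the primes contained in $Q$, while the primes to be controlled contain $Q$. For finitely generated modules, information at $Q$ spreads to a neighborhood of $Q$. For other modules it need not: $H=\bigoplus_p\mathbb Z/p\mathbb Z$ vanishes at the prime $(0)$ of $\mathbb Z$, but $H_f$ has infinitely many associated primes for every integer $f\ne0$. So we must describe $H^2_I(M)_Q$ by finitely many conditions on finitely generated objects.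

\section{A prime with two branches}\label{sec:example}

Let $K$ be a field of characteristic not $2$, and let
\[
R=K[t,x,y,z]/(y^2-x^2(1+x)),\qquad Q=(x,y,z),\qquad I=(a,b),
\]
where $a=x-z^2-2z$ and $b=y-(z+1)x$. The ring $R$ is a domain of dimension three, since $x^2(1+x)$ is not a square, and $Q$ has height two. The variable $t$ only serves to make $V(Q)$ infinite. Modulo $a$ we have $1+x=(z+1)^2$, so $y^2-x^2(1+x)\equiv b\,(y+(z+1)x)$ lies in $(a,b)K[t,x,y,z]$. Hence $R/I\cong K[t,z]$, the image of $Q$ is $(z)$, and $\dim R_Q/IR_Q=1$. Thus $I$ defines a curve in the spectrum of the two-dimensional local domain $R_Q$.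

Near $Q$ the hypersurface has the two branches $y=\pm x\sqrt{1+x}$. To separate them, adjoin $w$ with $w^2=1+x$ and invert $g=w(w+1)(w+z+1)$. With $x=w^2-1$ we get
\[
R'=K[t,w,y,z]_g/\bigl((y-xw)(y+xw)\bigr),\qquad Q'=(y,z,w-1).
\]
The ring $R'$ is flat over $R$, being a localization of a free $R$-module of rank two; it is \'etale over $R$ because $2w$ is a unit. The prime $Q'$ lies over $Q$, and $R'/Q'=K[t]=R/Q$. Both $R'/(y-xw)$ and $R'/(y+xw)$ are isomorphic to $C=K[t,w,z]_g$, and $a=(w-z-1)(w+z+1)$.

\emph{The branch $y=xw$.} Here $b=x(w-z-1)$. Since $w+z+1$ is a unit, $I$ extends to the principal ideal $(w-z-1)$, and $H^2_I(R'/(y-xw))=0$ by (L2).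

\emph{The branch $y=-xw$.} Here $b=-(w-1)(w+1)(w+z+1)$ is a unit multiple of $w-1$. So $I$ extends to $(w-z-1,w-1)=(z,w-1)$, which is the extension of $Q'$.

Multiplication by $y+xw$ gives an exact sequence
\[
0\to R'/(y-xw)\to R'\to R'/(y+xw)\to0 .
\]
Since $H^2_I$ and $H^3_I$ vanish on the left term, (L3) gives
\[
H^2_I(R)\otimes_RR'\cong H^2_{IR'}(R')\cong H^2_{Q'}(Z'),\qquad Z'=R'/(y+xw)\cong C .
\]
By (L2), $H^2_{(z,w-1)}(K[t,w,z])$ is the free $K[t]$-module on the classes $z^{-i}(w-1)^{-j}$ with $i,j\ge1$. The element $g$ acts on it bijectively, because $g-4\in(z,w-1)$ acts nilpotently on each element. So this module is $H^2_{Q'}(Z')$. Its submodule killed by $Q'$ is $K[t]\cdot z^{-1}(w-1)^{-1}\cong R'/Q'$, and \eqref{eq:socle} shows that $Q'$ is its only associated prime. By Lemma~\ref{lem:flat}, no prime other than $Q$ in the image of $\operatorname{Spec}R'$ is associated to $H^2_I(R)$.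

The example contains the plan of the proof. Call a branch \emph{special} if $I$ cuts out only the closed point on it. The branches that are not special do not contribute to $H^2_I$, and on the special branches $I$ can be replaced by $Q'$. The example also shows that the branches must be separated first. In $R_Q$ itself there is one minimal prime, and $I$ cuts out a curve; yet $H^2_I(R)_Q\neq0$, because its tensor product with $R'_{Q'}$ is $H^2_{Q'}(Z')_{Q'}\ne0$. Two points were easy here and need work in general: the vanishing of $H^2_I$ on a branch that is not special has to be spread from $Q'$ to a neighborhood, and $Z'$ has to satisfy the hypotheses of Lemma~\ref{lem:H2}.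

\section{Ideals with two generators}\label{sec:two}

In dimension two every ideal has two generators up to radical. This makes $H^2_I$ the top cohomology of a short \v Cech complex.

\begin{lemma}\label{lem:gens}
Let $A$ be a local ring of dimension at most $2$ and $I$ a proper ideal. Then $\sqrt I=\sqrt{(a,b)}$ for some $a,b\in I$. If $\dim A\le1$, then $\sqrt I=\sqrt{(a)}$ for some $a\in I$.
\end{lemma}

\begin{proof}
By prime avoidance choose $a\in I$ outside those minimal primes of $A$ that do not contain $I$, and then $b\in I$ outside those minimal primes of $(a)$ that do not contain $I$. Suppose that a prime $P$ contains $(a,b)$ but not $I$. Choose a minimal prime $p$ of $(a)$ inside $P$ and a minimal prime $p_0$ of $A$ inside $p$. Neither contains $I$, so $b\notin p$ and $a\notin p_0$. Since $a\in p$ and $b\in P$, we get $p_0\subsetneq p\subsetneq P$. Then $P$ has height at least $2$, so it is the maximal ideal, which contains $I$; this is a contradiction. If $\dim A\le1$ and $P$ contains $a$ but not $I$, a minimal prime $p_0\subset P$ does not contain $a$. So $P$ has height at least $1$ and is maximal, which is again a contradiction.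
\end{proof}

The module $H^2_{(a,b)}(B)$ need not be finitely generated, but its vanishing is decided by the single class of $1/(ab)$. So it is expressed by one ideal membership, and such a condition spreads to a neighborhood.

\begin{lemma}\label{lem:cert}
Let $B$ be a ring and $a,b\in B$. The following are equivalent.
\begin{enumerate}
\item[(i)] $H^2_{(a,b)}(N)=0$ for every $B$-module $N$.
\item[(ii)] $H^2_{(a,b)}(B)=0$.
\item[(iii)] $(ab)^k\in(a^{k+1},b^{k+1})B$ for some $k\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Conditions (i) and (ii) are equivalent by (L2). Let $\bar B_a$ and $\bar B_b$ be the images of $B_a$ and $B_b$ in $B_{ab}$, so that $H^2_{(a,b)}(B)=B_{ab}/(\bar B_a+\bar B_b)$.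

Assume (ii). Then $1/(ab)=c/b^n+d/a^n$ in $B_{ab}$ for some $c,d\in B$ and $n\ge1$, that is, $(ab)^{n-1}=ca^n+db^n$ in $B_{ab}$. For large $r$ this gives $(ab)^{n-1+r}=cb^r a^{n+r}+da^r b^{n+r}$ in $B$, which is (iii) with $k=n-1+r$.

Assume (iii), say $(ab)^k=a^{k+1}c+b^{k+1}d$. Dividing by $(ab)^{k+1}$ gives $1/(ab)=u+v$ with $u=d/a^{k+1}\in\bar B_a$ and $v=c/b^{k+1}\in\bar B_b$. Let $E=\bar B_a\cap\bar B_b$. It is a subring of $B_{ab}$ that contains the image of $B$; it need not be Noetherian, and this is not used. The elements
\[
\sigma=bv=\frac1a-bu,\qquad \tau=au=\frac1b-av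
\]
lie in $E$, since in each case one expression lies in $\bar B_a$ and the other in $\bar B_b$. Moreover $a\sigma+b\tau=ab(v+u)=1$. Both $\bar B_a$ and $\bar B_b$ are $E$-submodules of $B_{ab}$, so $H^2_{(a,b)}(B)$ is an $E$-module. The class of $z/(ab)^j$ with $j\ge1$ is killed by $a^j$ and by $b^j$, and $1=(a\sigma+b\tau)^{2j}\in(a^j,b^j)E$. So the class is zero.
\end{proof}

On the branch $y=xw$ of Section~\ref{sec:example} we have $b=ca$ with $c=x/(w+z+1)$, and (iii) holds with $k=1$ because $ab=ca^2$.

\section{Special branches over the henselization}\label{sec:hensel}

By (L5), the vanishing of $H^2_I(R_Q)$ is governed by the minimal primes of the completion of $R_Q$. The completion is too far from $R$ for our purpose: it is not built from finitely generated $R$-algebras, so conditions over it do not spread to a neighborhood of $Q$. The henselization is built in this way, and for excellent rings it already separates the branches.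

A local ring is \emph{henselian} if every algebra that is a finite module over it is a product of local rings; quotients of henselian rings are henselian. An $R$-algebra is \emph{\'etale} if it is flat, of finite type, and each fiber over a prime $P$ is a finite product of finite separable extensions of the residue field $\kappa(P)$. An \emph{\'etale neighborhood} of a prime $Q$ of $R$ is an \'etale $R$-algebra $R'$ with a prime $Q'$ over $Q$ such that $\kappa(Q')=\kappa(Q)$. We use the following facts from \cite{EGA}.
\begin{enumerate}
\item[(H1)] The \'etale neighborhoods of $Q$ form a filtered system, and its colimit is the henselization $(A^h,\mathfrak m)$ of $R_Q$, a henselian Noetherian local ring of dimension $\dim R_Q$.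
\item[(H2)] The ring $A^h$ is also the henselization of each $R'_{Q'}$. The map $R'_{Q'}\to A^h$ is faithfully flat, and $Q'A^h=\mathfrak m$.
\item[(H3)] If $R$ is excellent, then $A^h$ is excellent.
\end{enumerate}
If $g\in R'\setminus Q'$, then $(R'_g,Q'R'_g)$ is again an \'etale neighborhood. Replacing $R'$ by $R'_g$ is called \emph{shrinking} $R'$.

\begin{lemma}\label{lem:domain}
If $D$ is an excellent henselian local domain, then $\hat D$ is a domain.
\end{lemma}

\begin{proof}
The normalization $\tilde D$ is finite over $D$ because $D$ is excellent. It is a product of local rings because $D$ is henselian, and it is a domain, so it is local. Its completion is $\tilde D\otimes_D\hat D$. Since $\tilde D$ is normal and excellent, this completion is a normal local ring, hence a domain. By flatness of $\hat D$ over $D$, the map $\hat D\to\tilde D\otimes_D\hat D$ is injective.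
\end{proof}

The next proposition splits a module into a part $N$ that does not contribute to $H^2_I$ and a part $Z$ that lives on the special branches. Its four conclusions are finite conditions, in a form suited for descent.

\begin{proposition}\label{prop:split}
Let $(A,\mathfrak m)$ be an excellent henselian local ring of dimension $2$, let $I=(a,b)\subset\mathfrak m$, and let $L$ be a finitely generated $A$-module. There is a submodule $N\subset L$ such that, with $Z=L/N$ and $\mathfrak c=\operatorname{ann}N$:
\begin{enumerate}
\item[(i)] $(ab)^k\in(a^{k+1},b^{k+1})+\mathfrak c$ for some $k\ge0$;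
\item[(ii)] $\mathfrak m^r\subset I+\operatorname{ann}Z$ for some $r\ge1$;
\item[(iii)] $\Gamma_{\mathfrak m}(Z)=0$;
\item[(iv)] $\mathfrak m^lH^1_{\mathfrak m}(Z)=0$ for some $l\ge1$.
\end{enumerate}
\end{proposition}

\begin{proof}
Call a prime $p$ of $A$ \emph{special} if $\dim A/p=2$ and $I+p$ is $\mathfrak m$-primary. Special primes are minimal primes of $A$, so there are finitely many. Let
\[
N=\ker\Bigl(L\to\prod_{p\text{ special}}L_p\Bigr).
\]
If there is no special prime, then $N=L$ and $Z=0$, and the arguments below remain valid. This choice of $N$ removes the branches that are not special and also all associated primes of dimension less than $2$. The latter must go: for $Z=K[[x]]$ the module $H^1_{(x)}(Z)=K((x))/K[[x]]$ is killed by no power of $x$.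

(i) By (L3) and Lemma~\ref{lem:cert}, applied to $B=A/\mathfrak c$, it suffices to show that $H^2_I(A/\mathfrak c)=0$. For special $p$ the map $N_p\to L_p$ is injective, and it is zero by the definition of $N$; so $N_p=0$. Hence $V(\mathfrak c)=\operatorname{Supp}N$ contains no special prime. The module $A/\mathfrak c$ has a finite filtration with factors $A/q$, where $q\in V(\mathfrak c)$ is prime. By the exact sequences $H^2_I(Y')\to H^2_I(Y)\to H^2_I(Y/Y')$ and induction on the length of the filtration, it suffices to show that $H^2_I(D)=0$ for $D=A/q$. If $\dim D\le1$, this is (L4). Let $\dim D=2$. Since $q$ is not special, the proper ideal $ID$ is not primary to the maximal ideal, so $\dim\hat D/I\hat D=\dim D/ID>0$. The ring $D$ is an excellent henselian domain, so $\hat D$ is a domain by Lemma~\ref{lem:domain}, and $(0)$ is its only prime $\mathfrak P$ with $\dim\hat D/\mathfrak P=2$. Now (L5) gives $H^2_I(D)=0$.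

(ii), (iii) We first show that every associated prime of $Z$ is special. The module $Z$ embeds in the finite product of the $L_p$, so $\operatorname{Ass}Z\subset\bigcup_p\operatorname{Ass}_AL_p$. Elements outside $p$ act bijectively on $L_p$, so an associated prime of $L_p$ is contained in $p$; it equals $p$ because $p$ is minimal. It follows that $\operatorname{Supp}Z$ lies in the union of the sets $V(p)$ with $p$ special, and so
\[
V(I+\operatorname{ann}Z)=V(I)\cap\operatorname{Supp}Z\subset\bigcup_{p\text{ special}}V(I+p)\subset\{\mathfrak m\}.
\]
This gives (ii). Since $\mathfrak m$ is not special, it is not associated to $Z$, and (iii) follows from \eqref{eq:socle}.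

(iv) Let $\hat Z=Z\otimes_A\hat A$. For a flat map $A\to\hat A$ one has $\operatorname{Ass}_{\hat A}\hat Z=\bigcup_{p\in\operatorname{Ass}Z}\operatorname{Ass}_{\hat A}(\hat A/p\hat A)$. For special $p$ the ring $\hat A/p\hat A$ is the completion of $A/p$, so it is a two-dimensional domain by Lemma~\ref{lem:domain}. By Cohen's structure theorem, $\hat A$ is a quotient of a complete regular local ring $(S,\mathfrak n)$; let $s=\dim S$. We have shown that $\dim S/q=2$ for every $q\in\operatorname{Ass}_S\hat Z$.

Let $W=\operatorname{Ext}^{s-1}_S(\hat Z,S)$, a finitely generated $S$-module. We claim that $W_q=0$ for every prime $q\ne\mathfrak n$. We have $W_q=\operatorname{Ext}^{s-1}_{S_q}(\hat Z_q,S_q)$, and we may assume $\hat Z_q\ne0$. The ring $S_q$ is regular of dimension at most $s-1$, and the Auslander--Buchsbaum formula states that the projective dimension of $\hat Z_q$ is $\dim S_q-\operatorname{depth}\hat Z_q$. It suffices to show that this number is at most $s-2$. This holds if $\dim S_q\le s-2$. If $\dim S_q=s-1$, then $\dim S/q\le1$, so $q\notin\operatorname{Ass}_S\hat Z$ and $\operatorname{depth}\hat Z_q\ge1$; the bound holds again.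

Hence $\mathfrak n^lW=0$ for some $l\ge1$. By (L6), $\mathfrak n^l$ kills $H^1_{\mathfrak n}(\hat Z)$, which equals $H^1_{\mathfrak m\hat A}(\hat Z)\cong H^1_{\mathfrak m}(Z)\otimes_A\hat A$ by (L3). Since $\hat A$ is faithfully flat over $A$, the module $H^1_{\mathfrak m}(Z)$ embeds in this tensor product, and so it is killed by $\mathfrak m^l$.
\end{proof}

Finite conditions descend from $A^h$ by the following lemma.

\begin{lemma}\label{lem:spread}
Let $(R',Q')$ be an \'etale neighborhood of $Q$.
\begin{enumerate}
\item[(a)] If $Y$ is a finitely generated $R'$-module with $Y\otimes_{R'}A^h=0$, then $Y_g=0$ for some $g\in R'\setminus Q'$.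
\item[(b)] If $J_1,J_2$ are ideals of $R'$ with $J_1A^h\subset J_2A^h$, then $J_1R'_g\subset J_2R'_g$ for some $g\in R'\setminus Q'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (H2), $Y_{Q'}=0$. Each of finitely many generators of $Y$ is killed by an element outside $Q'$; let $g$ be the product of these elements. (b) Apply (a) to $Y=(J_1+J_2)/J_2$; since $A^h$ is flat over $R'$, we have $Y\otimes_{R'}A^h=(J_1A^h+J_2A^h)/J_2A^h=0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:nbhd}}\label{sec:proof}

\subsection*{Reduction to $H^2_{(a,b)}$ at a prime of height two}
The ideal $\operatorname{ann}M$ kills $H^i_I(M)$, so every associated prime of $H^i_I(M)$ contains $\operatorname{ann}M$, and it contains $I$ by \eqref{eq:socle}. If $\operatorname{ann}M\not\subset Q$, which is the case $M_Q=0$, or if $I\not\subset Q$, take $f\notin Q$ in that ideal; then every associated prime contains $f$. So assume that $Q$ contains both ideals. By (L3) we may replace $R$ by the excellent ring $R/\operatorname{ann}M$, and then $\dim R_Q=\dim M_Q\le2$.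

By Lemma~\ref{lem:gens} there are $a,b\in I$ with $I^nR_Q\subset(a,b)R_Q$ for some $n$, where $b=0$ if $\dim R_Q\le1$. Since $I^n$ is finitely generated, $I^nR_{g_0}\subset(a,b)R_{g_0}$ for some $g_0\in R\setminus Q$. The associated primes of $H^i_I(M)_{g_0}$ correspond to the $P\in\operatorname{Ass}_RH^i_I(M)$ with $g_0\notin P$. So if the theorem holds over $R_{g_0}$ with an element $f_1/g_0^m$, then it holds over $R$ with $f=g_0f_1$. We replace $R$ by $R_{g_0}$ and then, by (L1), $I$ by $(a,b)$. Now $H^i_I=0$ for $i\ge3$ by (L2), and also for $i=2$ if $\dim R_Q\le1$. The cases $i\le1$ are covered by Lemma~\ref{lem:H1}(b). It remains to find $f$ for $i=2$ when $\dim R_Q=2$.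

\subsection*{Descent of the splitting}
By (H1) and (H3), $A^h$ is an excellent henselian local ring of dimension $2$. Apply Proposition~\ref{prop:split} to $A^h$, the ideal $IA^h\subset\mathfrak m$ and $L=M\otimes_RA^h$, and let $N,Z,\mathfrak c,k,r,l$ be as there. By (H1), $A^h$ and $L$ are the filtered colimits of the rings $R'$ and of the modules $M\otimes_RR'$. So finite generating sets of $\mathfrak c$ and $N$ lift to one \'etale neighborhood $(R',Q')$. Let $M'=M\otimes_RR'$, let $\mathfrak c'\subset R'$ and $N'\subset M'$ be generated by the lifts, and let $Z'=M'/N'$. Since $A^h$ is flat over $R'$, we have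
\[
\mathfrak c'A^h=\mathfrak c,\qquad N'\otimes_{R'}A^h=N\ \text{ inside }L,\qquad Z'\otimes_{R'}A^h=Z .
\]
When we shrink $R'$, we localize $\mathfrak c',M',N',Z'$ along with it. We claim that after shrinking:
\begin{enumerate}
\item[(1)] $\mathfrak c'N'=0$;
\item[(2)] $(ab)^k\in(a^{k+1},b^{k+1})R'+\mathfrak c'$;
\item[(3)] $Q'^r\subset IR'+\operatorname{ann}_{R'}Z'$;
\item[(4)] $\Gamma_{Q'}(Z')=0$;
\item[(5)] $H^1_{Q'}(Z')$ is finitely generated.
\end{enumerate}
Each condition persists under further shrinking, so we may arrange them one at a time. For (1), apply Lemma~\ref{lem:spread}(a) to $\mathfrak c'N'$, whose tensor product with $A^h$ is $\mathfrak cN=0$. For (2), apply Lemma~\ref{lem:spread}(b) and Proposition~\ref{prop:split}(i). For (3), use Lemma~\ref{lem:spread}(b) and Proposition~\ref{prop:split}(ii): we have $Q'^rA^h=\mathfrak m^r$ by (H2), and $(\operatorname{ann}_{R'}Z')A^h=\operatorname{ann}Z$ because annihilators of finitely generated modules commute with flat base change. For (4), apply Lemma~\ref{lem:spread}(a) to $\Gamma_{Q'}(Z')$, whose tensor product with $A^h$ is $\Gamma_{\mathfrak m}(Z)=0$ by (L3) and Proposition~\ref{prop:split}(iii).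

Condition (5) is different: $H'=H^1_{Q'}(Z')$ is not yet known to be finitely generated, so Lemma~\ref{lem:spread} does not apply. We use instead that $\operatorname{Ass}H'$ is finite, by Lemma~\ref{lem:H1}(b). Every member of $\operatorname{Ass}H'$ contains $Q'$. For each member $P\ne Q'$ choose an element of $P\setminus Q'$, and invert the product of these elements. After this shrinking, $\operatorname{Ass}H'\subset\{Q'\}$. So the elements of $R'\setminus Q'$ are nonzerodivisors on $H'$, which means that $H'\to H'_{Q'}$ is injective. By (H2) the map $H'_{Q'}\to H'_{Q'}\otimes_{R'_{Q'}}A^h$ is injective, and its target is $H^1_{\mathfrak m}(Z)$ by (L3). This module is killed by $\mathfrak m^l$ by Proposition~\ref{prop:split}(iv), so $Q'^lH'=0$. By (4) and Lemma~\ref{lem:H1}(a) some $x\in Q'$ is a nonzerodivisor on $Z'$, and so is $x^l$. Then $H'=(0:_{H'}x^l)$ is finitely generated by the same lemma.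

\subsection*{Conclusion}
By (1), $N'$ is a module over $B'=R'/\mathfrak c'$. By (2), condition (iii) of Lemma~\ref{lem:cert} holds in $B'$, so $H^2_{IR'}(N')=0$. Also $H^3_{IR'}(N')=0$ by (L2). The long exact sequence of $0\to N'\to M'\to Z'\to0$ gives $H^2_{IR'}(M')\cong H^2_{IR'}(Z')$. Since $IR'\subset Q'$, condition (3) shows that $IR'$ and $Q'$ generate ideals with the same radical in $R'/\operatorname{ann}Z'$. By (L1) and (L3),
\[
H^2_I(M)\otimes_RR'\cong H^2_{IR'}(M')\cong H^2_{IR'}(Z')=H^2_{Q'}(Z').
\]
By (4), (5) and Lemma~\ref{lem:H2}, this module has finitely many associated primes over $R'$. A flat map of finite type between Noetherian rings induces an open map on spectra. So the image of $\operatorname{Spec}R'$ in $\operatorname{Spec}R$ is an open set that contains $Q$, and it contains $\{P:f\notin P\}$ for some $f\in R\setminus Q$. By Lemma~\ref{lem:flat}, every $P\in\operatorname{Ass}_RH^2_I(M)$ with $f\notin P$ is the contraction of one of these finitely many primes. This proves Theorem~\ref{thm:nbhd}. \qed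

\begin{remark}\label{rem:hyp}
Excellence enters through (H3) and Lemma~\ref{lem:domain}, which is used twice in Proposition~\ref{prop:split}: in (i), to apply (L5) to a branch that is not special, and in (iv), to exclude associated primes of $\hat Z$ of dimension one. The bound $\dim M_Q\le2$ gives two generators for $I$ up to radical. This leaves only the degree $i=2$, to which Lemmas~\ref{lem:H2} and~\ref{lem:cert} apply, and it makes $2$ the top degree for $R_Q$, to which (L5) applies.
\end{remark}

\section{Hypersurfaces with infinitely many associated primes}\label{sec:sharp}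

The examples for Theorem~\ref{thm:sharp} are of Katzman and Singh--Swanson type. Let $K$ be a field. We treat two cases at once: $\Lambda=K[s,t]$, or $\Lambda=K[t]$ with $s=1$. Let
\[
S=\Lambda[x,y,u,v],\qquad F=sx^2v^2-(s+t)xyuv+ty^2u^2,\qquad R=S/FS,
\]
let $I=(u,v)$ and $H=H^2_I(R)$. The plan is to cut $H$ into graded pieces that are finitely generated over $\Lambda$ and to compute the supports of some of them. Put $\tau_n=\sum_{i=0}^ns^it^{n-i}$, so that $(s-t)\tau_n=s^{n+1}-t^{n+1}$.

\begin{lemma}\label{lem:piece}
For every $d\ge2$ the $\Lambda$-module $H$ has a finitely generated direct summand $H_d$ with $\operatorname{Supp}_\Lambda H_d=V(\tau_{d-1})$.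
\end{lemma}

\begin{proof}
Since $H^3_I(S)=0$, the sequence $0\to S\xrightarrow{F}S\to R\to0$ shows that $H$ is the cokernel of multiplication by $F$ on $G=H^2_I(S)=S_{uv}/(S_u+S_v)$. The module $G$ is free over $\Lambda$ on the monomials $x^\alpha y^\beta u^{-i}v^{-k}$ with $\alpha,\beta\ge0$ and $i,k\ge1$; a monomial in which $u$ or $v$ has a nonnegative exponent is zero in $G$. Grade $S$ and $G$ by $\mathbb Z^3$, with $\Lambda$ in degree zero and
\[
\deg x^\alpha y^\beta u^\gamma v^\delta=(\alpha+\beta,\ \gamma+\delta,\ \alpha+\gamma).
\]
Each of $x^2v^2$, $xyuv$, $y^2u^2$ has degree $(2,2,2)$. So $H$ is graded, and its piece $H_d$ of degree $(d,-d,0)$ is the cokernel of $F\colon G_{(d-2,-d-2,-2)}\to G_{(d,-d,0)}$.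

A basis monomial has degree $(d,-d,0)$ when $\alpha+\beta=d$, $i+k=d$ and $\alpha=i$. This gives the basis $g_i=x^iy^{d-i}u^{-i}v^{-(d-i)}$ with $1\le i\le d-1$; the same formula gives $g_0=g_d=0$ in $G$. A basis monomial has degree $(d-2,-d-2,-2)$ when $\alpha+\beta=d-2$, $i+k=d+2$ and $\alpha=i-2$. This gives the basis $h_j=x^{j-2}y^{d-j}u^{-j}v^{-(d+2-j)}$ with $2\le j\le d$. We have $x^2v^2h_j=g_j$, $xyuv\,h_j=g_{j-1}$ and $y^2u^2h_j=g_{j-2}$, so
\[
Fh_j=s\,g_j-(s+t)\,g_{j-1}+t\,g_{j-2}\qquad(2\le j\le d).
\]
For $d=2$ this says that $H_2\cong\Lambda/(s+t)$, generated by the class of $xy/(uv)$. In general $H_d$ is presented by the tridiagonal matrix of size $n=d-1$ with $-(s+t)$ on the diagonal and with $s$ and $t$ on the two neighboring diagonals. Expanding its determinant $D_n$ along the last row and then the last column gives $D_n=-(s+t)D_{n-1}-st\,D_{n-2}$, with $D_0=1$ and $D_1=-(s+t)$. The identity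
\[
s^{n+1}-t^{n+1}=(s+t)(s^n-t^n)-st(s^{n-1}-t^{n-1}),
\]
divided by $s-t$, gives $\tau_n=(s+t)\tau_{n-1}-st\,\tau_{n-2}$. Hence $D_n=(-1)^n\tau_n$ by induction. A square matrix over the local ring $\Lambda_P$ is surjective exactly when its determinant is a unit, so $(H_d)_P\neq0$ exactly when $\tau_{d-1}\in P$.
\end{proof}

\begin{lemma}\label{lem:contract}
Every $P\in\operatorname{Ass}_\Lambda H$ is the contraction of an element of $\operatorname{Ass}_RH$.
\end{lemma}

\begin{proof}
Let $P=\operatorname{ann}_\Lambda(h)$ and $U=\Lambda\setminus P$. No element of $U$ kills $h$, so $U^{-1}(Rh)\ne0$, and $Rh$ has an associated prime $P'$ that does not meet $U$. Since $P$ kills $Rh$, it is contained in $P'$. So $P'$ contracts to $P$.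
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\pi\in\Lambda$ be an irreducible factor of $\tau_{d-1}$. Then $(\pi)$ is a minimal element of $V(\tau_{d-1})$, so $(\pi)\in\operatorname{Ass}_\Lambda H_d\subset\operatorname{Ass}_\Lambda H$ by Lemma~\ref{lem:piece}. We show that infinitely many primes $(\pi)$ occur as $d$ varies. Let $\bar K$ be an algebraic closure of $K$. If $d$ is not divisible by the characteristic of $K$, then $\tau_{d-1}=\prod(s-\zeta t)$ over $\bar K$, where $\zeta$ runs through the $d-1$ elements with $\zeta^d=1$ and $\zeta\ne1$. These factors are irreducible and pairwise non-associate, also when $s=1$. If only $(\pi_1),\dots,(\pi_m)$ occurred, each of these factors would divide $\pi_1\cdots\pi_m$, and $d-1\le\deg(\pi_1\cdots\pi_m)$ would hold for arbitrarily large $d$. So $\operatorname{Ass}_\Lambda H$ is infinite, and $\operatorname{Ass}_RH$ is infinite by Lemma~\ref{lem:contract}.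

For $\Lambda=K[t]$ the ring is $R=K[t,x,y,u,v]/(x^2v^2-(1+t)xyuv+ty^2u^2)$. It has dimension four, and it is not local because $(t,x,y,u,v)$ and $(t-1,x,y,u,v)$ are different maximal ideals.

For $\Lambda=K[s,t]$ the polynomial $F$ is homogeneous in the standard grading of $K[s,t,x,y,u,v]$. So $H$ is a graded $R$-module, and the associated primes of a graded module are homogeneous. They are therefore contained in $\mathfrak n=(s,t,x,y,u,v)$, and all of them survive in $H_{\mathfrak n}\cong H^2_{IR_{\mathfrak n}}(R_{\mathfrak n})$. The local ring $R_{\mathfrak n}=S_{\mathfrak n}/FS_{\mathfrak n}$ has dimension $6-1=5$.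

Both rings are essentially of finite type over $K$, hence excellent. So the bound $4$ in Theorem~\ref{thm:local} and the bound $3$ in Theorem~\ref{thm:global} cannot be raised.
\end{proof}

\begin{remark}
The bound $2$ in Theorem~\ref{thm:nbhd} cannot be replaced by $3$. In the four-dimensional ring $R$ above, apply Lemma~\ref{lem:acc} to $T=\operatorname{Ass}_RH$. The conclusion of Theorem~\ref{thm:nbhd} fails at the resulting prime $Q$, and $\dim R_Q\le3$ because $Q$ is not maximal.
\end{remark}

\begin{thebibliography}{9}

\bibitem{EGA}
EGA IV, \S 18.6 and 18.7.6.

\bibitem{support}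
\emph{On the support of local cohomology},
\texttt{http://dkatz.faculty.ku.edu/pdf/hkm.pdf}.

\end{thebibliography}
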